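\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}
\numberwithin{equation}{section}

\title{Absence of wandering domains for meromorphic functions\\ of relaxed Newton type}


\begin{abstract}
For $h\in\mathbb C$ let $N_h$ be the class of meromorphic functions of finite order
with finitely many poles such that, with at most finitely many exceptions, the fixed points have
multiplier $1-h$ and the $(1-h)$-points of the derivative are simple and are fixed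
points. We prove that functions in $N_h$ have no wandering domains if $|h-1|<1$. The class
is not obviously invariant under quasiconformal conjugation, but we show that the deformations used
in Sullivan's argument stay in a family with finitely many parameters. We
also show that the bound $1$ is sharp: every point of the circle $|h-1|=1$ is a limit of
parameters $h$ with $|h-1|>1$ for which $z-h+e^{-z}$, a member of $N_h$, has a wandering domain.
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $f$ be a meromorphic function in the plane that is neither constant nor a linear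
transformation. Its Fatou set $\mathcal F(f)$ is the set of points where all iterates $f^n$ are defined
and form a normal family. If $U$ is a component of $\mathcal F(f)$, then $f^n(U)$ is
contained in a component $U_n$ of $\mathcal F(f)$, and $U$ is called a \emph{wandering domain}
if $U_n\ne U_m$ for all $n\ne m$. The multiplier of a fixed point $\zeta$ is $f'(\zeta)$.

For $h\in\mathbb C$ let $N_h$ be the class of such $f$ with the following properties:
\begin{itemize}
\item[(i)] $f$ has finitely many poles;
\item[(ii)] the fixed points of $f$ have multiplier $1-h$, with at most finitely many exceptions;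
\item[(iii)] the solutions of $f'(z)=1-h$ are simple and are fixed points of $f$, with at most
finitely many exceptions;
\item[(iv)] $f$ has finite order.
\end{itemize}

Functions of this kind arise from Newton's method. For a nonconstant entire function $g$ put $u=g/g'$ and $f(z)=z-hu(z)$;
this is the Newton map of $g$ if $h=1$ and a relaxed Newton map otherwise. At a simple zero of $g$
we have $u=0$ and $u'=1$, so this point is a fixed point of $f$ of multiplier $1-h$, attracting exactly
when $|h-1|<1$. Since $1-u'=gg''/(g')^2$, that is,
\[
1-u'=\frac{g''}{g'}\,u ,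
\]
condition (iii) says roughly that all but finitely many solutions of $f'=1-h$ are the unavoidable
ones, the zeros of $g$. For example, let $g'=e^{p}$ with a polynomial $p$ of degree at least $2$. Then $u=ge^{-p}$ satisfies $u'+p'u=1$, and
$f=z-hge^{-p}$ belongs to $N_h$ for every $h\ne0$. Indeed, $f$ is entire of finite order, and at its fixed points, the zeros of $u$, we have $u'=1$.
Moreover, $u'=1$ only where $u=0$ or $p'=0$, and at a zero of $u$ with
$p'\neq0$ we have $u''=-p'\neq 0$. Finally, $u$ is not a polynomial, since otherwise $p'u$ would have positive degree, larger than that of $u'$,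
in $u'+p'u=1$; so $f$ is not linear.

For $h=1$ the multiplier in (ii) is $0$, and (iii) says that most critical points are simple and fixed. It is
known that functions in $N=N_1$ have no wandering domains. The question was raised in \cite{Newton} whether functions in $N_h$
can have wandering domains if $0<|h-1|<1$. We answer it in the negative.

\begin{theorem}\label{thm:main}
If $|h-1|<1$ and $f\in N_h$, then $f$ has no wandering domains. In particular, there are no $h$ with
$0<|h-1|<1$ and $f\in N_h$ such that $f$ has a wandering domain.
\end{theorem}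

The bound $1$ cannot be improved. This is not needed for Theorem~\ref{thm:main}, but it explains the role of the hypothesis.

\begin{theorem}\label{thm:sharp}
Let $F_h(z)=z-h+e^{-z}$. Then $F_h\in N_h$ for $h\neq0$. For every $h_0$ with $|h_0-1|=1$ and every
$\varepsilon>0$ there is $h$ with $|h-h_0|<\varepsilon$ and $|h-1|>1$ such that $F_h$ has a wandering
domain. An explicit example of a parameter for which $F_h$ has a wandering domain is $h=1+2\pi i$.
\end{theorem}

We claim nothing about other $h$ with $|h-1|\ge1$.

\subsection{What has to be overcome}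

Sullivan's argument is by contradiction: a wandering domain produces, by quasiconformal conjugation, families of
deformations of $f$ with arbitrarily many parameters, while all these deformations lie in a family with a fixed
finite number of parameters. If $h=1$, the conditions that a point be fixed, critical, or a simple critical point
are topological, so a quasiconformal conjugate satisfies (ii) and (iii) again. If $h\neq1$, two things change.

\emph{Critical points.} They are not fixed points any more, apart from finitely many, and one has to find out where their orbits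
go. We shall see that near a critical point of large modulus $f$ looks, after rescaling,
like the model map $F_h$ near $0$; and if $|h-1|<1$, then $F_h^n(0)$ converges to an attracting fixed
point.

\emph{Invariance.} The property $f'(z)=1-h$ is not expressed in terms that a quasiconformal conjugation preserves, and there is no obvious
reason why (iii) should survive. The multipliers in (ii) do survive if the
conjugating map is conformal near the fixed points, and this can be arranged because these points are
attracting. The main point of the paper is that, for deformations of a function in $N_h$, condition (iii) is not needed. Put $u=(z-f)/h$. For $f\in N_h$ the function $(1-u')/u$ is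
rational, and for a deformation of $f$ conditions (i), (ii) and finite order suffice to show that the corresponding function remains rational, of bounded degree. Section~\ref{sec:model}
explains this for $F_h$, where everything is explicit.

\subsection{Conventions}

If $f\in N_h$ is rational, then its degree is at least $2$; as usual it is then regarded as a self-map of
$\widehat{\mathbb C}$, and Sullivan's theorem says that it has no wandering domains. So \emph{from now on $f$ is transcendental}. We write
$F=\mathcal F(f)$ and $J=\mathbb C\setminus F$. Poles of $f$ lie in $J$. We have $f(F)\subset F$, and $f(z)\in F$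
implies $z\in F$. The repelling periodic points are dense in $J$, and $J\ne\emptyset$ (Baker;
Bhattacharyya; Baker--Kotus--L\"u; see \cite[Theorem 4]{Berg}). Critical points are zeros of $f'$. We write
$D(a,r)$ for open discs and $\mathbb D=D(0,1)$. The functions $T,m,N,n$ are those of Nevanlinna theory,
and $\sigma$ is the order of $f$. Letters $c,C$ denote positive constants which may change from line to line.

Since $f$ has finitely many poles, it is an entire function of order $\sigma$ divided by a polynomial; thus
\begin{equation}\label{eq:growth}
\log^+|f(z)|=O(|z|^{\sigma+1})\qquad(z\to\infty).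
\end{equation}
We shall use two standard tools.

\smallskip
\textbf{(PL)} \emph{Let $v$ be holomorphic near $\infty$ with $\log^+|v(z)|=O(|z|^{\kappa})$ for some $\kappa\ge 0$, and let $v$ be
bounded near $\infty$ on each ray of a set of rays from $0$ with dense directions. Then $v$ is bounded near $\infty$.}
Indeed, choose finitely many of these rays, with consecutive angles less than $\pi/(\kappa+1)$, and apply the Phragm\'en--Lindel\"of
principle in each sector.

\smallskip
\textbf{(Gronwall)} \emph{Let $y$ be complex-valued and continuously differentiable. If $|y'|\le \alpha+b|y|$ on $[s_0,s]$ with a constant $\alpha\ge0$ and a continuous function $b\ge0$, then}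
$|y(s)|\le\bigl(|y(s_0)|+\alpha(s-s_0)\bigr)\exp\int_{s_0}^{s}b$.

\section{The model family}\label{sec:model}

Let $F_h(z)=z-h+e^{-z}$ with $h\neq0$. Its fixed points are the solutions of $e^{-z}=h$. We have $F_h'(z)=1-e^{-z}$, so
all fixed points have multiplier $1-h$; moreover $F_h'(z)=1-h$ if and only if $e^{-z}=h$, and these
solutions are simple because $F_h''(z)=e^{-z}\ne0$. Hence $F_h\in N_h$, with no exceptional points.

\subsection{The critical orbits}

The critical points of $F_h$ are the points $2\pi i\ell$ with $\ell\in\mathbb Z$, and
$F_h(z+2\pi i)=F_h(z)+2\pi i$; so it suffices to follow the orbit of $0$. Put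
\[
E_h(w)=e^hwe^{-w},\qquad\text{so that}\qquad e^{-F_h(z)}=E_h(e^{-z}).
\]

\begin{lemma}\label{lem:model}
If $|h-1|<1$, then $F_h^n(0)$ converges to an attracting fixed point of $F_h$.
\end{lemma}

\begin{proof}
We have $E_h(h)=h$ and $E_h'(h)=1-h$, so $h$ is an attracting fixed point of $E_h$. The only critical point
of $E_h$ is $1$. We claim that $E_h$ has no finite asymptotic value other than $0$. Suppose $E_h(w)\to b\in\mathbb C\setminus\{0\}$
as $w\to\infty$ along a curve. Taking logarithms of absolute values we see that $\log|w|-\operatorname{Re}w$ is bounded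
on the curve, so $\operatorname{Re}w\to+\infty$. Eventually $\arg w\in(-\pi/2,\pi/2)$, and since
$\arg w-\operatorname{Im}w$ is continuous and converges modulo $2\pi$, it converges. So $\operatorname{Im}w$ is bounded. But then
$|w|e^{-\operatorname{Re}w}\to0$, a contradiction.

By a classical theorem of Fatou, the immediate basin of an attracting fixed point of an entire function with finitely many
critical and finite asymptotic values contains one of these values. For the fixed point $h$ it is not $0$, since
$0$ is a fixed point different from $h$. So it is $E_h(1)$, and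
$e^{-F_h^n(0)}=E_h^n(1)\to h$. Thus the distance from $F_h^n(0)$ to the set $\{z:e^{-z}=h\}$ tends to $0$. The points of this
set have mutual distance at least $2\pi$, while $F_h(z)-z=e^{-z}-h$ tends to $0$ along the orbit. So the
orbit converges to one point of this set, a fixed point of multiplier $1-h$.
\end{proof}

The condition $|h-1|<1$ matters. If $h=1+2\pi i$, then $F_h(0)=1-h=-2\pi i$, so the
critical point $0$ is moved by the translation $z\mapsto z-2\pi i$, with which $F_h$ commutes. It drags a small disc along; in
Section~\ref{sec:sharp} this disc will be seen to lie in a wandering domain.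

\subsection{Counting deformations of the model}\label{subsec:count}

We sketch the counting argument for the model; the general case is proved in full in Section~\ref{sec:qc}. Put $u=(z-F_h)/h=1-e^{-z}/h$ and let $Z$ be the set of its zeros. Then $u'+u=1$. Let $\varphi$ be a
quasiconformal homeomorphism of $\widehat{\mathbb C}$ fixing $\infty$ such that $f_\mu=\varphi F_h\varphi^{-1}$ is entire, and suppose that all
fixed points of $f_\mu$ still have multiplier $1-h$. Put $u_\mu=(z-f_\mu)/h$. What can $u_\mu$ be?

At each zero of $u_\mu$ we have $u_\mu'=1$. Hence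
\[
A_\mu=\frac{1-u_\mu'}{u_\mu}=\frac1{u_\mu}-\frac{u_\mu'}{u_\mu}
\]
is \emph{entire}, whatever the $(1-h)$-points of $f_\mu'$ are. Its size is controlled by
$m(r,A_\mu)\le m(r,1/u_\mu)+m(r,u_\mu'/u_\mu)+\log 2$.
The function $f_\mu$ has finite order, since $\varphi^{\pm1}$ grow at most like powers of $|z|$; so the second term is $O(\log r)$ by the lemma
on the logarithmic derivative. For the first term, note that
\[
|u(z)|\ge c\min\{1,\operatorname{dist}(z,Z)\}
\]
for some $c>0$, because $u$ is periodic with simple zeros, $u\to1$ as $\operatorname{Re}z\to+\infty$, and $u\to\infty$ as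
$\operatorname{Re}z\to-\infty$. So $F_h$ moves points by a definite amount except near the fixed points. This is a metric
statement, and since $\varphi^{\pm1}$ are H\"older continuous it passes to $f_\mu$ with
a polynomial loss: $|u_\mu(w)|\ge c|w|^{-\beta}\min\{1,\operatorname{dist}(w,\varphi(Z))^{\beta}\}$
for large $|w|$. The number of zeros in $|w|\leq r$ is at most a power of $r$, and averaging over circles gives
$m(r,1/u_\mu)=O(\log r)$. So $A_\mu$ is a polynomial, and its degree is bounded in terms of the dilatation of $\varphi$. Since
$u_\mu'+A_\mu u_\mu=1$, the function $f_\mu$ is determined by finitely many complex numbers: the coefficients of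
$A_\mu$ and the value of $u_\mu$ at one given point.

The general proof follows the same lines. Section~\ref{sec:ode} shows that $(1-u')/u$ is rational for $f\in N_h$, and
proves the lower bound for $|u|$. Section~\ref{sec:cons} deals with the critical points and asymptotic
values. Section~\ref{sec:qc} carries out the counting above. In Section~\ref{sec:orbit} we reduce to wandering domains on which all iterates are
univalent, and in Section~\ref{sec:end} we construct too many deformations.

\section{The differential equation}\label{sec:ode}

In this and the next section $h\neq0$ is arbitrary, unless stated otherwise, and $f\in N_h$ is transcendental. Put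
\[
u=\frac{z-f}{h},\qquad A=\frac{1-u'}{u},\qquad\text{so that}\quad f=z-hu,\quad f'=1-hu',\quad u'+Au=1.
\]
The zeros of $u$ are the fixed points of $f$, and $f'=1-h$ means $u'=1$.

\begin{lemma}\label{lem:rational}
$A=R$ is rational, and $R(z)\sim az^{d-1}$ as $z\to\infty$ with $a\neq0$ and an integer $d\ge1$.
\end{lemma}

The idea is that (i)--(iii) leave $A$ with finitely many zeros and poles, so that $A=Se^P$. If $P$ were not constant, then the equation $u'+Au=1$
would force $u$ to be small on almost every ray on which $A$ is large, and to grow at most linearly on every ray on which $A$ is small.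

\begin{proof}
\emph{Zeros and poles of $A$.} As $f$ is not linear, $A\not\equiv0$. At all but finitely many zeros of $u$ we have
$u'=1$ by (ii), so $A$ is holomorphic there. At a pole of $u$, the function $A=1/u-u'/u$ has a simple pole, and $u$
has finitely many poles. So $A$ has finitely many poles. A zero of $A$ is not a pole of $u$, hence is a zero of
$1-u'$. By (iii) all but finitely many zeros of $1-u'$ are simple and are zeros of $u$, and these are simple
zeros of $u$ since $u'=1$; so $A\ne0$ there. Hence $A$ also has finitely many zeros. Since $A$ has finite order,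
$A=Se^P$ with $S$ rational and $P$ a polynomial. We have to exclude that $P$ is nonconstant.

\emph{The logarithmic derivative on rays.} The differentiated Poisson--Jensen formula, with $|z|=r$ and
$\rho=2r$, gives
\[
\Bigl|\frac{u'(z)}{u(z)}\Bigr|\le\frac{2\rho}{(\rho-r)^2}\bigl(m(\rho,u)+m(\rho,1/u)\bigr)
+\sum_{|b|<\rho}\Bigl(\frac1{|z-b|}+\frac1{\rho-r}\Bigr),
\]
where the sum is over the zeros and poles $b$ of $u$, with multiplicity. The proximity functions and the number of terms are $O(r^{\sigma+1})$.
For $|b|>1$ the disc $D(b,|b|^{-\sigma-1})$ is seen from $0$ under an angle at most $\pi|b|^{-\sigma-2}$, and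
$\sum_{|b|>1}|b|^{-\sigma-2}<\infty$. By the Borel--Cantelli lemma, almost every ray from $0$ meets only finitely many of these discs.
On such a ray, if $r$ is large, then $|z-b|\ge(2r)^{-\sigma-1}$ for all $b$ in the sum. So there is $\beta$
such that for almost every $\theta$
\begin{equation}\label{eq:logder}
|u'(z)/u(z)|\le r^{\beta}\qquad\text{for }z=re^{i\theta}\text{ and all large }r .
\end{equation}

\emph{$P$ is constant.} Suppose $\deg P=k\ge1$. For all but finitely many $\theta$ there is $c>0$ such that
$\operatorname{Re}P(re^{i\theta})\ge cr^k$ for all large $r$, or $\operatorname{Re}P(re^{i\theta})\le-cr^k$ for all large $r$. Decreasing $c$ we have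
$|A|\ge e^{cr^k}$ or $|A|\le e^{-cr^k}$, respectively. In the first case, if also \eqref{eq:logder} holds, then
$1/u=A+u'/u$ tends to $\infty$, so $u\to0$ on the ray. In the second case
$\bigl|\frac{du}{dr}\bigr|=|u'|\le1+|A||u|$, and Gronwall's inequality gives $u=O(r)$, since $|A|$ is integrable on the ray near $\infty$.
So $u/z$ is bounded on rays with dense directions. By \eqref{eq:growth} and (PL) it is bounded near $\infty$. As
$u$ has finitely many poles, $u$ and $f$ are rational, a contradiction. Hence $A=R$ is rational.

\emph{Growth.} If $R=O(1/z)$ at $\infty$, then $\bigl|\frac{du}{dr}\bigr|\le1+\frac Cr|u|$ on all rays outside a fixed circle, and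
Gronwall's inequality gives $u=O(r^{C+1})$ uniformly. Again $u$ would be rational. So $R\sim az^{d-1}$ with $d\ge1$.
\end{proof}

Both finite order and (iii) were used to get $A$ rational; later, for deformations of $f$, (iii) will not be
available, and its place will be taken by the next estimate, which says that $|f(z)-z|$ is small only near fixed points, up to a power of $|z|$. Let $Z$ be
the set of zeros of $u$, with the convention $\operatorname{dist}(z,\emptyset)=\infty$.

\begin{lemma}\label{lem:lower}
There are $c>0$ and $r_1>1$ such that
\[
|u(z)|\ge\min\bigl\{c|z|^{1-d},\tfrac12\operatorname{dist}(z,Z)\bigr\}\qquad(|z|\ge r_1).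
\]
\end{lemma}

\begin{proof}
Let $|z_0|$ be large and $b=C_1|z_0|^{d-1}\ge1$, where $C_1$ is independent of $z_0$ and such that $|R|\le b$ on
$D(z_0,1)$. If $|u(z_0)|>\frac1{16b}$, there is nothing to prove, with $c=1/(16C_1)$. Let $|u(z_0)|\le\frac1{16b}$.
Gronwall's inequality for $u'=1-Ru$ on radii of $D(z_0,\frac1{8b})$ gives
\[
|u|\le\Bigl(\frac1{16b}+\frac1{8b}\Bigr)e^{1/8}<\frac1{4b}
\]
there, and thus $|u'-1|=|Ru|\le\frac14$. Hence $|u(x)-u(y)|\ge\frac34|x-y|$ in this disc, and its image under $u$ contains
$D(u(z_0),\frac3{32b})$, which contains $0$. So $u$ has a zero $z_1$ in the disc, and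
$|u(z_0)|\ge\frac34|z_0-z_1|\ge\frac12\operatorname{dist}(z_0,Z)$.
\end{proof}

\section{Critical points, asymptotic values, and two rays}\label{sec:cons}

By Lemma~\ref{lem:rational}, $|R|$ is bounded below near $\infty$. Hence for every $L>0$, with $z=b+\zeta/R(b)$, we have
\begin{equation}\label{eq:slow}
z/b\to1,\qquad R(z)/R(b)\to1\qquad(b\to\infty),\quad\text{uniformly for }|\zeta|\le L.
\end{equation}
So on the scale $1/R(b)$ the equation $u'+Ru=1$ has nearly constant coefficients, like that of the model.

\begin{lemma}\label{lem:crit}
If $|h-1|<1$, then all but finitely many critical points of $f$ lie in basins of attracting fixed points of $f$.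
\end{lemma}

\begin{proof}
Critical points accumulate only at $\infty$. So let $(c_j)$ be a sequence of critical points with $c_j\to\infty$; it suffices to
show that $c_j$ lies in such a basin for large $j$. Since $f'=1-h+hRu$, we have $R(c_j)u(c_j)=1-\frac1h$. With $z=c_j+\zeta/R(c_j)$
put $s_j(\zeta)=R(c_j)u(z)$. Then
\[
s_j'(\zeta)=u'(z)=1-\frac{R(z)}{R(c_j)}s_j(\zeta),\qquad s_j(0)=1-\frac1h .
\]
By \eqref{eq:slow} and continuous dependence of solutions of linear equations on the coefficients, $s_j$ converges
locally uniformly to the solution of $s'=1-s$, $s(0)=1-1/h$, which is $s(\zeta)=1-e^{-\zeta}/h$. Hence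
\[
g_j(\zeta)=R(c_j)\bigl(f(c_j+\zeta/R(c_j))-c_j\bigr)=\zeta-hs_j(\zeta)\ \longrightarrow\ \zeta-h+e^{-\zeta}=F_h(\zeta)
\]
locally uniformly. The map $g_j$ is affinely conjugate to $f$, and $0$ corresponds to $c_j$.

Let $\zeta^*=\lim F_h^n(0)$ be the attracting fixed point of Lemma~\ref{lem:model}. Choose $\delta>0$ with
$F_h(\overline{D(\zeta^*,\delta)})\subset D(\zeta^*,\delta)$, and then $n$ with $F_h^n(0)\in D(\zeta^*,\delta)$. For large $j$ also
$g_j(\overline{D(\zeta^*,\delta)})\subset D(\zeta^*,\delta)$ and $g_j^n(0)\in D(\zeta^*,\delta)$. By the first inclusion and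
the Schwarz lemma, the disc contains an attracting fixed point of $g_j$ to which all its points are attracted.
So $c_j$ lies in the basin of an attracting fixed point of $f$.
\end{proof}

\begin{lemma}\label{lem:asym}
$f$ has no finite asymptotic values.
\end{lemma}

\begin{proof}
Suppose $\gamma(x)\to\infty$ and $f(\gamma(x))\to b\in\mathbb C$ as $x\to\infty$. Then
$u(\gamma(x))=\frac{\gamma(x)}h(1+o(1))$. Let $z_0=\gamma(x_0)$; then $S=R(z_0)u(z_0)\to\infty$ as
$x_0\to\infty$. With $z=z_0+\zeta/R(z_0)$ the function $y(\zeta)=u(z)/u(z_0)$ satisfies
\[
y'=\frac1S-\frac{R(z)}{R(z_0)}y,\qquad y(0)=1,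
\]
so $y\to e^{-\zeta}$ uniformly on $|\zeta|\le1$ by \eqref{eq:slow}. Let $x_1>x_0$ be the first parameter for which
$z=\gamma(x_1)$ has $|\zeta|=1$. Since $\gamma(x_1)/z_0\to1$ and $u\sim z/h$ on $\gamma$, we have $y\to1$ at this
point. But for $|\zeta|=1$ we have $|e^{-\zeta}-1|\ge1-\sum_{k\ge2}\frac1{k!}=3-e>0$, a contradiction.
\end{proof}

The last lemma of this section will be used to show that the images of a curve under $f^n$ cannot wind around $0$ far out: such an image would pass through points which $f$
hardly moves and through points which $f$ makes exponentially large.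

\begin{lemma}\label{lem:rays}
There are rays $\Lambda,\Lambda'$ from $0$ and $c>0$ such that $f(z)=z+O(1)$ as $z\to\infty$ on $\Lambda$, and
$\log|f(z)|\ge c|z|$ for all large $z\in\Lambda'$.
\end{lemma}

\begin{proof}
On $\arg z=\theta$ we have $\frac{du}{dr}=e^{i\theta}(1-Ru)$ and $e^{i\theta}R=ae^{id\theta}r^{d-1}(1+o(1))$.

If $\operatorname{Re}(ae^{id\theta})>0$, then $\operatorname{Re}(e^{i\theta}R)\ge c>0$ for large $r$, and wherever $u\ne0$,
\[
\frac{d|u|}{dr}=\operatorname{Re}\Bigl(\frac{\bar u}{|u|}\,\frac{du}{dr}\Bigr)\le1-c|u| .
\]
So $u$ is bounded on the ray near $\infty$, and $f=z-hu=z+O(1)$. Any such ray can serve as $\Lambda$.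

Let $\operatorname{Re}(ae^{id\theta})<0$. Put $Q(r)=\int_{r_0}^re^{i\theta}R(se^{i\theta})\,ds$, where $r_0$ is so large that $u$ and $R$ have no poles in $|z|\ge r_0$. Then
$\operatorname{Re}Q'\le-c<0$ for large $r$, and $(ue^Q)'=e^{i\theta}e^Q$. So $ue^Q$ has a limit $c_\theta$ as $r\to\infty$.
If $c_\theta=0$, then for large $r$
\[
|u(re^{i\theta})|=\Bigl|e^{-Q(r)}\int_r^\infty e^{Q(s)}\,ds\Bigr|\le\int_r^\infty e^{-c(s-r)}ds=\frac1c .
\]
If $c_\theta\ne0$, then $|u|\ge\frac12|c_\theta|e^{-\operatorname{Re}Q}$ for large $r$, and $-\operatorname{Re}Q\ge cr-O(1)$; so the ray can serve as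
$\Lambda'$, with a smaller $c$. If $c_\theta$ were $0$ for all these $\theta$, then $u$ would be bounded near $\infty$ on all rays except the $2d$
rays with $\operatorname{Re}(ae^{id\theta})=0$. By \eqref{eq:growth} and (PL) $u$ would be bounded near $\infty$ and hence rational, a contradiction.
\end{proof}

\section{Quasiconformal deformations}\label{sec:qc}

We recall some standard facts. A Beltrami coefficient is a measurable function $\mu$ with $\|\mu\|_\infty<1$. By the
measurable Riemann mapping theorem there is a unique quasiconformal (qc) homeomorphism $\varphi$ of $\widehat{\mathbb C}$ that fixes $0,1,\infty$ and satisfies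
$\varphi_{\bar z}=\mu\varphi_z$; it is $K$-qc with $K=(1+\|\mu\|_\infty)/(1-\|\mu\|_\infty)$. We only need $\|\mu\|_\infty\le\frac13$, and then $\varphi$ is $2$-qc. If such a $\mu$ varies continuously in $L^\infty$, then
$\varphi$ and $\varphi^{-1}$ vary continuously, locally uniformly in $\mathbb C$. For a holomorphic map $g$ put
$g^*\mu=(\mu\circ g)\,\overline{g'}/g'$; this is the Beltrami coefficient of $\varphi\circ g$. We call $\mu$
\emph{$f$-invariant} if $f^*\mu=\mu$ almost everywhere. A $K$-qc self-map $\eta$ of $\mathbb D$ extends to a homeomorphism of $\overline{\mathbb D}$, and Mori's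
theorem says that
$|\eta(z_1)-\eta(z_2)|\le16|z_1-z_2|^{1/K}$ for $z_1,z_2\in\overline{\mathbb D}$ if $\eta(0)=0$.

\begin{lemma}\label{lem:holder}
There is $C\ge1$ such that every $2$-qc homeomorphism $\varphi$ of $\widehat{\mathbb C}$ fixing $0,1,\infty$ satisfies
\begin{align}
|\varphi(z)|&\le C\max(1,|z|)^2,\label{eq:H1}\\
|\varphi(z_1)-\varphi(z_2)|&\le Cr^2|z_1-z_2|^{1/2}\qquad(|z_1|,|z_2|\le r,\ r\ge1).\label{eq:H2}
\end{align}
The same bounds hold for $\varphi^{-1}$, which is a map of the same type.
\end{lemma}

\begin{proof}
The normalized $2$-qc maps form a compact family, so $G=\varphi(D(0,2))\subset D(0,C')$ with a universal $C'$. Let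
$g:G\to\mathbb D$ be conformal with $g(0)=0$. Then $\eta(z)=g(\varphi(2z))$ is a $2$-qc self-map of
$\mathbb D$ fixing $0$. Mori's theorem for $\eta^{-1}$, applied to $\eta(z)$ and the nearest point of $\partial\mathbb D$, gives
$\frac12\le16(1-|\eta(z)|)^{1/2}$ for $|z|\le\frac12$. So $|\eta(z)|\le\rho$ there with a universal $\rho<1$. On
$|w|\le\rho$ we have $|(g^{-1})'(w)|\le C'/(1-\rho)$ by Cauchy's estimate. Since $\varphi(z)=g^{-1}(\eta(z/2))$, Mori's theorem for $\eta$
yields a universal $C_1\ge1$ with
\begin{equation}\label{eq:unit}
|\varphi(z_1)-\varphi(z_2)|\le C_1|z_1-z_2|^{1/2}\qquad(|z_1|,|z_2|\le1).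
\end{equation}
Apply \eqref{eq:unit} to the normalized $2$-qc map $z\mapsto1/\varphi^{-1}(1/z)$ and the points $z$ and $0$. This gives
$|\varphi^{-1}(w)|\ge|w|^{1/2}/C_1$ for $|w|\ge1$, that is, $|\varphi(z)|\le C_1^2|z|^2$ whenever $|\varphi(z)|\ge1$. This proves \eqref{eq:H1} with constant $C_1^2$.
Finally, for $r\ge1$, \eqref{eq:unit} applied to $z\mapsto\varphi(rz)/\varphi(r)$ gives
$|\varphi(z_1)-\varphi(z_2)|\le|\varphi(r)|C_1(|z_1-z_2|/r)^{1/2}\le C_1^3r^2|z_1-z_2|^{1/2}$ for $|z_1|,|z_2|\le r$. Put $C=C_1^3$.
\end{proof}

Now let $h\neq0$, let $f\in N_h$ be transcendental, and let $\mu$ be $f$-invariant with $\|\mu\|_\infty\le\frac13$. Let $\varphi$ be the corresponding normalized map and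
$f_\mu=\varphi f\varphi^{-1}$. Since $f^*\mu=\mu$, the maps $\varphi f$ and $\varphi$ have the same Beltrami coefficient. So $f_\mu$, as a map into $\widehat{\mathbb C}$, is conformal near all but isolated points, and by continuity it is meromorphic in $\mathbb C$. It is transcendental, since like $f$ it takes some value infinitely often. Put
\[
u_\mu=\frac{z-f_\mu}h,\qquad A_\mu=\frac{1-u_\mu'}{u_\mu}.
\]
The zero set of $u_\mu$ is $Z_\mu=\varphi(Z)$.

\begin{proposition}\label{prop:key}
Let $X$ be a finite set of fixed points of $f$, and suppose that $f_\mu$ has multiplier $1-h$ at $\varphi(p)$ for every fixed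
point $p\notin X$ of $f$. Then $A_\mu$ is rational of degree at most $q$, where $q$ depends only on $f$ and $X$.
\end{proposition}

As in Section~\ref{subsec:count}, the proof bounds $m(r,A_\mu)$ by means of the H\"older estimates, while the hypothesis on the multipliers bounds the number of poles of $A_\mu$.

\begin{proof}
The numbers $\beta_1,\beta_2,\beta_3$ below depend only on $f$, while $c$, $r_2$ and $O(1)$ may depend on $\mu$.

\emph{Order.} By \eqref{eq:H1} for $\varphi$ and $\varphi^{-1}$ and by \eqref{eq:growth},
$\log^+|f_\mu(w)|\le O(1)+2\log^+|f(\varphi^{-1}(w))|=O(|w|^{\sigma'})$ near $\infty$, where $\sigma'=2(\sigma+1)$.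
As $f_\mu$ has finitely many poles, $T(r,u_\mu)=O(r^{\sigma'})$ and $n(r+1,1/u_\mu)=O(r^{\sigma'})$. Choose an integer $k$ such that $v=u_\mu z^{-k}$ is finite and
nonzero at $0$. The lemma on
the logarithmic derivative \cite[Lemma 2.3]{Hayman}, with radii $r$ and $2r$, bounds $m(r,v'/v)$ by an absolute constant times $\log^+T(2r,v)+\log r$, up to $O(1)$. Since $u_\mu'/u_\mu=v'/v+k/z$, we get
\begin{equation}\label{eq:ld}
m(r,u_\mu'/u_\mu)\le\beta_1\log r+O(1)\qquad\text{for all large }r.
\end{equation}

\emph{Lower bound for $u_\mu$.} We transport Lemma~\ref{lem:lower}. Let $|w|$ be large, $z=\varphi^{-1}(w)$, and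
$\delta=|f_\mu(w)-w|=|\varphi(f(z))-\varphi(z)|$. If $\delta<1$, both points $f_\mu(w)$ and $w$ lie in the disc of radius $2|w|$ about $0$, and
\eqref{eq:H2} for $\varphi^{-1}$ gives $|hu(z)|=|f(z)-z|\le4C|w|^2\delta^{1/2}$. So in all cases
\[
|h|\,|u_\mu(w)|=\delta\ge\min\{1,c|w|^{-4}|u(z)|^2\}.
\]
By Lemma~\ref{lem:lower}, $|u(z)|\ge\min\{c|z|^{1-d},\frac12\operatorname{dist}(z,Z)\}$, and $|z|\le C|w|^2$ by \eqref{eq:H1}. If $z_1\in Z$ is
nearest to $z$ and $|z-z_1|<1$, then \eqref{eq:H2} for $\varphi$ gives
\[
\operatorname{dist}(w,Z_\mu)\le|\varphi(z)-\varphi(z_1)|\le C(2|z|)^2|z-z_1|^{1/2}\le4C^3|w|^4\operatorname{dist}(z,Z)^{1/2}.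
\]
So $\min\{1,\operatorname{dist}(z,Z)\}\ge c|w|^{-8}\min\{1,\operatorname{dist}(w,Z_\mu)^2\}$ in all cases. Inserting this into the bounds for $|u(z)|$ and $|u_\mu(w)|$ we obtain, with some $r_2$ and some $\beta_2$ depending only on $d$,
\begin{equation}\label{eq:lowmu}
|u_\mu(w)|\ge c|w|^{-\beta_2}\min\bigl\{1,\operatorname{dist}(w,Z_\mu)^4\bigr\}\qquad(|w|\ge r_2).
\end{equation}

\emph{Averaging.} Let $r\ge2$, $0<s\le1$, and $|re^{i\theta}-b|<s$ with $b\in Z_\mu$. Then $|b|<r+1$ and $\theta$ differs from $\arg b$ by less than $\pi/2$
(mod $2\pi$). The distance of $re^{i\theta}$ from the line through $0$ and $b$ is less than $s$, so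
$s>r|\sin(\theta-\arg b)|\ge\frac{2r}\pi|\theta-\arg b|$. Hence with $n=n(r+1,1/u_\mu)$ the set
$\{\theta:\operatorname{dist}(re^{i\theta},Z_\mu)<s\}$ has measure at most $\pi sn/r\leq 2\pi sn$. Taking $s=e^{-x}$ and integrating,
\[
\frac1{2\pi}\int_0^{2\pi}\log^+\frac1{\operatorname{dist}(re^{i\theta},Z_\mu)}\,d\theta\le\int_0^\infty\min(1,ne^{-x})\,dx
\le\log^+n+1\le\sigma'\log r+O(1).
\]
So \eqref{eq:lowmu} gives $m(r,1/u_\mu)\le(\beta_2+4\sigma')\log r+O(1)$. Since $A_\mu=1/u_\mu-u_\mu'/u_\mu$, this and
\eqref{eq:ld} give $m(r,A_\mu)\le\beta_3\log r+O(1)$.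

\emph{Poles of $A_\mu$.} At a pole of $u_\mu$, $A_\mu$ has a simple pole; these points are the images under $\varphi$ of the finitely
many poles of $f$. At a zero $\varphi(p)$ of $u_\mu$ with $p\notin X$ we have $u_\mu'=1$ by hypothesis, so $A_\mu$ is
holomorphic there. At $\varphi(p)$ with $p\in X$, the order of the pole of $A_\mu$ is at most the multiplicity
of the zero $\varphi(p)$ of $u_\mu$. We claim that this is the multiplicity of the zero $p$ of $u$. The coefficients $x\mu$, $0\le x\le1$, are also
$f$-invariant. Let $\varphi_x$ be the normalized maps and $u_x=(z-\varphi_xf\varphi_x^{-1})/h$, so $u_0=u$ and $u_1=u_\mu$. Let $\varepsilon$ be so small that $f$ has no pole and no fixed point except $p$ in $D(p,\varepsilon)$; then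
$\varphi_x(p)$ is the only zero of $u_x$ in $\varphi_x(D(p,\varepsilon))$. Given $x_0$, take a closed disc in $\varphi_{x_0}(D(p,\varepsilon))$ centered at
$\varphi_{x_0}(p)$, so small that $u_x\to u_{x_0}$ uniformly on it as $x\to x_0$. For $x$ near $x_0$ this disc lies in $\varphi_x(D(p,\varepsilon))$ and contains $\varphi_x(p)$ in its interior. By Hurwitz's theorem
the multiplicity of the zero $\varphi_x(p)$ of $u_x$ is locally constant in $x$, hence constant.

Therefore $N(r,A_\mu)\le n_0\log r+O(1)$, where $n_0$ depends only on $f$ and $X$. With
$q=\lceil\beta_3\rceil+n_0$ we get $T(r,A_\mu)\le q\log r+O(1)$, so $A_\mu$ is rational of degree at most $q$.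
\end{proof}

\section{The orbit of a wandering domain}\label{sec:orbit}

\begin{proposition}\label{prop:univ}
Let $|h-1|<1$, and let $U$ be a wandering domain of the transcendental function $f\in N_h$. After replacing $U$ by some $U_n$, the following holds for
all $n\ge0$, where $U_0=U$: the domain $U_n$ is simply connected, $f:U_n\to U_{n+1}$ is a conformal isomorphism, and $U_n$ does not meet the basin of an attracting
fixed point of $f$.
\end{proposition}

The last property holds before any replacement: if a component $V$ of $F$ meets the basin of an attracting fixed point $p$, then $V_n$ is the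
component containing $p$ for all large $n$, so $V$ is not wandering. By Lemma~\ref{lem:crit}, therefore, only finitely many of the disjoint domains $U_n$
contain critical points. Replacing $U$ by some $U_n$, \emph{we assume that no $U_n$ with $n\ge0$ contains a critical
point}. No $U_n$ contains a pole. The rest of this section proves the proposition. We first show that $f:U_n\to U_{n+1}$ is a covering; it then remains to prove that the $U_n$ are
simply connected. For this we follow the images of a curve that is not null-homotopic. They surround points of $J$, and the rays of Lemma~\ref{lem:rays} allow us to control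
those images which surround $0$ or a pole.

\medskip
\textbf{(a) Limit functions are constant.} Suppose $f^{n_k}\to\phi$ locally uniformly on $U$, where $n_k\to\infty$, with $\phi$ nonconstant. Then $\phi$ is
holomorphic, and by Hurwitz's theorem a value of $\phi$ is taken by $f^{n_k}$ in $U$ for all large $k$. So it lies in $U_{n_k}$ for all large
$k$, which contradicts disjointness. Hence every sequence $(f^{n_k})$ with $n_k\to\infty$ has a subsequence tending locally uniformly on $U$ to a
constant in $\widehat{\mathbb C}$.

\medskip
\textbf{(b) $f:U_n\to U_{n+1}$ is an unramified covering, and so is $f^n:U\to U_n$.} As there are no critical points, these maps are local homeomorphisms, and a local homeomorphism into a domain with path lifting is a covering. So it suffices to lift paths under $f:U_n\to U_{n+1}$. Let $\gamma$ be a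
path in $U_{n+1}$ with a lift $\tilde\gamma$ in $U_n$ defined on $[0,t_0)$. A finite limit point $p$ of $\tilde\gamma(t)$
as $t\to t_0$ satisfies $f(p)=\gamma(t_0)$; so the finite limit points form a discrete set, while the set of all limit points in
$\widehat{\mathbb C}$ is connected. Hence $\tilde\gamma(t)$ converges in $\widehat{\mathbb C}$. The limit is not $\infty$ by
Lemma~\ref{lem:asym}. So it is a point $p\in\mathbb C$ with $f(p)\in U_{n+1}\subset F$. Thus $p\in F$, and as $\tilde\gamma(t)\to p$, in fact $p\in U_n$. Since
$p$ is not critical, the lift extends past $t_0$.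

\medskip
For a closed curve $\gamma$ in $U$ let $\gamma_n=f^n\circ\gamma$; we also write $\gamma_n$ for its trace. Let $\widehat K_n$ be the union of $\gamma_n$ and the bounded components of
$\mathbb C\setminus\gamma_n$. This set is compact and connected, its complement in $\widehat{\mathbb C}$ is connected, $\partial\widehat K_n\subset\gamma_n$, and
$\operatorname{diam}\widehat K_n=\operatorname{diam}\gamma_n$.

\medskip
\textbf{(c) If $n_i\to\infty$ and $f^{n_i}\to\infty$ uniformly on $\gamma$, then $0\notin\widehat K_{n_i}$ for large $i$.} Otherwise, by (a), we may pass to a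
subsequence for which $0\in\widehat K_{n_i}$ for all $i$, and $f^{n_i}$ and $f^{n_i+1}$ tend locally uniformly on $U$ to constants, the first to $\infty$.
For large $i$ the curve $\gamma_{n_i}$ separates a large disc about $0$ from $\infty$. So it meets $\Lambda$ and
$\Lambda'$, at points $x_i=f^{n_i}(a_i)\in\Lambda$ and $y_i=f^{n_i}(b_i)\in\Lambda'$ with $a_i,b_i\in\gamma$ and $x_i,y_i\to\infty$. From
$f^{n_i+1}(a_i)=f(x_i)=x_i+O(1)\to\infty$ we see that also $f^{n_i+1}\to\infty$ locally uniformly on $U$. On a relatively compact
subdomain of $U$ containing $\gamma$, both $\log|f^{n_i}|$ and $\log|f^{n_i+1}|$ are positive harmonic functions for large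
$i$. By Harnack's inequality there is $C\ge1$, independent of $i$, such that $\log|x_i|\le C\log|y_i|$ and
$\log|f(y_i)|\le C\log|f(x_i)|$. Hence, with $c$ from Lemma~\ref{lem:rays},
\[
c|y_i|\le\log|f(y_i)|\le C\log|f(x_i)|\le C\log(2|x_i|)\le C\log2+C^2\log|y_i| ,
\]
which is impossible for large $i$.

\medskip
\textbf{(d) All $U_n$ are simply connected.} It suffices to treat $U$, since each $U_n$ satisfies the same hypotheses. Suppose
$\gamma\subset U$ is a closed curve that is not null-homotopic in $U$. By (b), $\gamma_n$ is not
null-homotopic in $U_n$.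

\emph{$\widehat K_n\cap J\ne\emptyset$ for all $n$.} Otherwise the connected set $\widehat K_n$ lies in $U_n$. The domain
$\widehat{\mathbb C}\setminus\widehat K_n$ contains the compact set $\widehat{\mathbb C}\setminus U_n$, hence also a compact
connected set $Y\supset\widehat{\mathbb C}\setminus U_n$. The component of $\widehat{\mathbb C}\setminus Y$
containing $\widehat K_n$ is simply connected and contained in $U_n$. So $\gamma_n$ is null-homotopic in $U_n$, a contradiction.

\emph{A remark on images.} Let $V$ be a bounded component of $\mathbb C\setminus\gamma_n$. As a subset of $\widehat{\mathbb C}$, $f(V)$ is open,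
and $\partial f(V)\subset f(\partial V)\subset\gamma_{n+1}$ by compactness of $\overline V$. Hence
\begin{equation}\label{eq:image}
\text{$f(V)$ contains every component of $\widehat{\mathbb C}\setminus\gamma_{n+1}$ that it meets.}
\end{equation}

\emph{Only finitely many $\widehat K_n$ contain a pole.} Otherwise, as there are finitely many poles, there are a pole $p$ and
$n_i\to\infty$ with $p\in\widehat K_{n_i}$ for all $i$ and $f^{n_i}\to b$ locally uniformly on $U$. Since $\gamma_{n_i}\subset F$,
$p$ lies in a bounded component $V_i$ of $\mathbb C\setminus\gamma_{n_i}$. If $b=\infty$, then for large $i$ the points $0$ and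
$p$ lie in a disc disjoint from $\gamma_{n_i}$, so $0\in\widehat K_{n_i}$, contradicting (c). Let $b\in\mathbb C$. Then
$\operatorname{diam}\widehat K_{n_i}\to0$, so $b=p$ and $f^{n_i+1}\to\infty$ uniformly on $\gamma$. As $f(V_i)$ contains $f(p)=\infty$, it contains by
\eqref{eq:image} the component of $\widehat{\mathbb C}\setminus\gamma_{n_i+1}$ that contains $\infty$. But for large $i$ the set $V_i$ lies so close to $p$ that $|f|>1$ on $V_i$. So
$0\notin f(V_i)$; thus $0$ is not in the component containing $\infty$, that is, $0\in\widehat K_{n_i+1}$. This contradicts (c) for the sequence $(n_i+1)$.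

\emph{Conclusion.} Let $n_1$ be such that $\widehat K_n$ contains no pole for $n\ge n_1$. For these $n$ we have
$f(\widehat K_n)\subset\widehat K_{n+1}$: for $V$ as above, $\infty\notin f(V)$, so by \eqref{eq:image} $f(V)$ does not meet the
component of $\widehat{\mathbb C}\setminus\gamma_{n+1}$ containing $\infty$. Since $\widehat K_{n_1}\cap J\neq\emptyset$ and
$\partial\widehat K_{n_1}\subset F$, there is a repelling periodic point $x$ in the interior of $\widehat K_{n_1}$, and
$f^m(x)\in\widehat K_{n_1+m}$ for $m\ge0$. Choose $n_k\to\infty$ with $f^{n_k}\to b$ locally uniformly on $U$. If $b=\infty$, then by (c)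
$\widehat K_{n_k}\subset\{|z|>\rho_k\}$ with $\rho_k\to\infty$, contradicting boundedness of the orbit of $x$. If $b\in\mathbb C$, then
$f^{n_k-n_1}(\widehat K_{n_1})\subset\widehat K_{n_k}\subset D(b,\varepsilon_k)$ with $\varepsilon_k\to0$. By Cauchy's
estimate $(f^{n_k-n_1})'(x)\to0$, while $|(f^m)'(x)|\to\infty$ as $m\to\infty$ because $x$ is repelling. This contradiction
proves (d).

\medskip
By (b) and (d) each $f:U_n\to U_{n+1}$ is a covering between simply connected domains, hence a conformal isomorphism. This proves
Proposition~\ref{prop:univ}.\qed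

\section{Too many deformations}\label{sec:end}

We now prove Theorem~\ref{thm:main}. Let $|h-1|<1$, and let $U$ be a wandering domain of $f\in N_h$ as in Proposition~\ref{prop:univ}. As $J\ne\emptyset$, we have $U\neq\mathbb C$, and there is a
Riemann map $\chi:\mathbb D\to U$.

\subsection{A family with more parameters than allowed}

Let $X$ be the finite set of fixed points of $f$ with multiplier different from $1-h$, and $q$ as in Proposition~\ref{prop:key}. Put
\[
M=4q+4,\qquad L=M+1.
\]
We deform $U$ by means of maps of $\mathbb D$ that preserve $|z|$ and change only the argument; different parameters will be distinguished by the boundary values of these maps. For $t$ in a small closed ball $B\subset\mathbb R^L$ about $0$ let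
\[
a_t(\theta)=\theta+\sum_{k=1}^Lt_k\sin4k\theta,\qquad w_t(re^{i\theta})=re^{ia_t(\theta)},
\]
where $B$ is so small that $|a_t'-1|\le\frac12$. In the coordinate $\log z=\log r+i\theta$ the map $w_t$ is
$\log r+i\theta\mapsto\log r+ia_t(\theta)$, with $\bar\partial$-derivative $\frac12(1-a_t')$ and $\partial$-derivative $\frac12(1+a_t')$.
Hence $w_t$ is a qc self-map of $\mathbb D$ with Beltrami coefficient
\[
\nu_t(z)=\frac{1-a_t'(\theta)}{1+a_t'(\theta)}\cdot\frac z{\bar z},\qquad\|\nu_t\|_\infty\le\tfrac13 .
\]
The map $t\mapsto\nu_t\in L^\infty$ is continuous, and $\nu_0=0$. Because of the factor $4$, $w_t$ fixes $1,i,-1$. Moreover,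
$t\mapsto w_t|_{\partial\mathbb D}$ is injective: if $w_t=w_s$ on $\partial\mathbb D$, then $a_t-a_s$ is constant by continuity, and $a_t(0)=a_s(0)=0$; so $a_t=a_s$, and the $t_k$ are
Fourier coefficients of $a_t-\theta$.

Define $\mu_t$ on $U$ by $\chi^*\mu_t=\nu_t$, on $U_n$ by $(f^n|_U)^*(\mu_t|_{U_n})=\mu_t|_U$, on the set
$O=\{z:f^m(z)\in U_n\text{ for some }m,n\ge0\}$ by pullback under $f^m$, and put $\mu_t=0$ elsewhere. This is well defined almost everywhere: if
$f^m(z)\in U_n$ and $f^{m'}(z)\in U_{n'}$ with $m'\ge m$, then $f^{m'}(z)\in U_{n+m'-m}$, so $n'=n+m'-m$ since the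
$U_j$ are disjoint; and the two definitions agree since the conformal map $f^{m'-m}:U_n\to U_{n'}$ pulls $\mu_t|_{U_{n'}}$ back to
$\mu_t|_{U_n}$. Both the univalence from Proposition~\ref{prop:univ} and the wandering of $U$ are used here. Since $z\in O$ if and only if $f(z)\in O$, $\mu_t$ is $f$-invariant. Moreover
$\|\mu_t\|_\infty\le\frac13$ and $\|\mu_t-\mu_s\|_\infty=\|\nu_t-\nu_s\|_\infty$. Let $\varphi_t,f_t,u_t,A_t$ be the objects of
Section~\ref{sec:qc} for $\mu_t$. Then $\varphi_t^{\pm1}$ depend continuously on $t$, locally uniformly in $\mathbb C$.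

If $p\notin X$ is a fixed point of $f$, it is attracting because $|1-h|<1$. Its basin does not meet any $U_n$, hence does not meet $O$. So
$\mu_t=0$ near $p$, $\varphi_t$ is conformal near $p$, and $f_t$ has multiplier $1-h$ at $\varphi_t(p)$. Thus Proposition~\ref{prop:key} applies, and
$A_t=:R_t$ is rational of degree at most $q$.

\subsection{A continuum of equal maps}

Choose $z_0$ that is not a pole of $f$, with $u(z_0)\neq0$. Since $u_0=u$, after shrinking $B$ all $u_t$ are holomorphic and zero-free in a fixed disc
about $z_0$ and depend there continuously on $t$, uniformly. Hence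
\[
\Phi:B\to\mathbb C^{2q+2}=\mathbb R^M,\qquad
\Phi(t)=\bigl(u_t(z_0),R_t(z_0),R_t'(z_0),\dots,R_t^{(2q)}(z_0)\bigr),
\]
is continuous. If $\Phi(t)=\Phi(s)$, then $R_t-R_s$, of degree at most $2q$, vanishes at $z_0$ to order at least $2q+1$. So
$R_t=R_s$. Then $u_t$ and $u_s$ solve the same equation $u'+R_tu=1$ with the same value at $z_0$; thus $u_t=u_s$ and $f_t=f_s$.

Since $L>M$, $\Phi$ cannot be injective. We need more than two parameters with the same image, namely a connected set of them. By
Hurewicz's theorem on closed dimension-lowering maps \cite[Theorem VI.7]{HW}, some fiber of $\Phi:B\to\Phi(B)$ has dimension at least $L-M=1$. Being compact, it is not totally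
disconnected. So there is a compact connected set $\mathcal C\subset B$ with more than one point such that $f_t$ is the same map for all
$t\in\mathcal C$. Fix $t_0\in\mathcal C$. We shall show that $\mathcal C=\{t_0\}$.

\subsection{Rigidity}

For $t\in\mathcal C$ the map $\psi_t=\varphi_t^{-1}\varphi_{t_0}$ commutes with $f$. We show that $\psi_t$ is the identity on $J$, transfer this to the boundary of $\mathbb D$, and conclude that
$w_t$ and $w_{t_0}$ have the same boundary values.

\emph{The maps $\psi_t$ fix $J$ pointwise.} From $f_t=f_{t_0}$ we get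
$\psi_tf=f\psi_t$. Moreover $\psi_{t_0}=\mathrm{id}$, and $\psi_t(z)$ is continuous in $t$. If $f^n(p)=p$, then $t\mapsto\psi_t(p)$
maps the connected set $\mathcal C$ into the countable set of solutions of $f^n(z)=z$. So it is constant, $\psi_t(p)=p$. (Here the connectedness of
$\mathcal C$ is essential.) As periodic points are dense in $J$, $\psi_t=\mathrm{id}$ on $J$; also $\psi_t(\infty)=\infty$. So $\psi_t(F)=F$. For $z\in U$, the set
$\{\psi_t(z):t\in\mathcal C\}$ is a connected subset of $F$ containing $z$. Hence $\psi_t(U)\subset U$, and $\psi_t(U)=U$ since $\psi_t$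
permutes the components of $F$.

\emph{Transfer to the disc.} The map $H_t=\chi^{-1}\psi_t\chi$ is a $4$-qc self-map of $\mathbb D$ and extends to a homeomorphism of
$\overline{\mathbb D}$. We claim that it is the identity on $\partial\mathbb D$; since $\chi$ need not extend continuously to $\partial\mathbb D$, this is not immediate from $\psi_t|_{\partial U}=\mathrm{id}$. First we show that
$t\mapsto H_t|_{\overline{\mathbb D}}$ is continuous in the uniform norm. For each $z\in\mathbb D$, $H_t(z)$ is continuous in $t$. So
$\{H_t(0):t\in\mathcal C\}$ is a compact subset of $\mathbb D$. The maps obtained by following $H_t$ with the M\"obius transformations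
$z\mapsto(z-H_t(0))/(1-\overline{H_t(0)}z)$ fix $0$ and are equicontinuous by Mori's theorem. The inverses of these M\"obius
transformations are uniformly Lipschitz on $\overline{\mathbb D}$, so the $H_t$ are equicontinuous on $\overline{\mathbb D}$. Together with pointwise
convergence on $\mathbb D$ this gives the claimed continuity.

\emph{$H_t=\mathrm{id}$ on $\partial\mathbb D$.} Univalent functions in $\mathbb D$ have bounded characteristic. So for almost all $\theta$, $\chi$ has a radial limit
$\zeta\in\partial U\subset J\cup\{\infty\}$ at $e^{i\theta}$. Fix such a $\theta$ and let $t\in\mathcal C$. Along the curve $r\mapsto H_t(re^{i\theta})$, which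
ends at $H_t(e^{i\theta})$, we have $\chi(H_t(re^{i\theta}))=\psi_t(\chi(re^{i\theta}))\to\psi_t(\zeta)=\zeta$. Since $\chi$ omits more than two
values, Lindel\"of's theorem shows that $\chi$ has the radial limit $\zeta$ at $H_t(e^{i\theta})$. The set
$\{H_t(e^{i\theta}):t\in\mathcal C\}\subset\partial\mathbb D$ is connected and contains $H_{t_0}(e^{i\theta})=e^{i\theta}$. If it had more than one point, it would contain an
arc on which $\chi$ has the constant radial limit $\zeta$. This contradicts the theorem of F.~and M.~Riesz and Nevanlinna, by which a nonconstant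
function of bounded characteristic has a given finite radial limit only on a set of measure zero; if $\zeta=\infty$, we apply it to $1/(\chi-b)$ with $b\in\mathbb C\setminus U$,
which is also univalent. So $H_t(e^{i\theta})=e^{i\theta}$ for almost all $\theta$ and all $t\in\mathcal C$, and $H_t=\mathrm{id}$ on
$\partial\mathbb D$ by continuity.

\emph{Contradiction.} Both $\varphi_t\chi$ and $w_t$ have the Beltrami coefficient $\nu_t$ on $\mathbb D$. So $\varphi_t\chi=\lambda_tw_t$ with a conformal map
$\lambda_t:\mathbb D\to\varphi_t(U)$. For $t\in\mathcal C$ we have $\varphi_{t_0}=\varphi_t\psi_t$. Hence $\varphi_{t_0}(U)=\varphi_t(U)$ and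
\[
\lambda_{t_0}w_{t_0}=\varphi_t\psi_t\chi=\varphi_t\chi H_t=\lambda_tw_tH_t,\qquad\text{that is,}\qquad w_{t_0}=\alpha w_tH_t,
\]
with the M\"obius automorphism $\alpha=\lambda_{t_0}^{-1}\lambda_t$ of $\mathbb D$. On $\partial\mathbb D$ this says
$w_{t_0}=\alpha w_t$. Both $w_{t_0}$ and $w_t$ fix $1,i,-1$, so $\alpha$ fixes these three points and $\alpha=\mathrm{id}$. Thus
$w_{t_0}=w_t$ on $\partial\mathbb D$ and $t=t_0$. Hence $\mathcal C=\{t_0\}$, a contradiction. This proves
Theorem~\ref{thm:main}.\qed

\begin{remark}
The hypothesis $|h-1|<1$ was used in two ways: in Lemma~\ref{lem:crit}, so that only finitely many $U_n$ contain critical points, and in this section,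
so that the conjugations are conformal near all but finitely many fixed points.
\end{remark}

\section{Sharpness}\label{sec:sharp}

We prove Theorem~\ref{thm:sharp}. That $F_h\in N_h$ for $h\neq0$ was shown in Section~\ref{sec:model}. Let $\tau(z)=z+2\pi i$, so that $F_h\tau=\tau F_h$. Let
$P_n(h)=F_h^n(0)$. Since $P_1(h)=1-h$ and $P_{n+1}=P_n-h+e^{-P_n}$, $P_n$ is an entire function of $h$. The idea is that if the critical point $0$ is mapped by
$F_h^n$ to a nontrivial translate $2\pi ik$ of itself, then it drags a disc to $\infty$; and by normality arguments this happens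
for parameters near every point of the circle $|h-1|=1$.

\medskip
\textbf{Step 1.} \emph{If $P_n(h)=2\pi ik$ with $n\ge1$, $k\in\mathbb Z\setminus\{0\}$ and $h\ne0$, then $|h-1|>1$.}
The map $G_h=\tau^{-k}F_h^n$ commutes with $\tau$ and $F_h$, and $G_h(0)=G_h'(0)=0$ since $F_h'(0)=0$. Choose a disc $\Delta$ about $0$ with
$G_h(\overline\Delta)\subset\Delta$. For $h'$ near $h$ the map $G_{h'}=\tau^{-k}F_{h'}^n$ also satisfies
$G_{h'}(\overline\Delta)\subset\Delta$, so
$F_{h'}^{nj}(0)=G_{h'}^j(0)+2\pi ikj\to\infty$ as $j\to\infty$. If $|h-1|\le1$, there would be such $h'$, arbitrarily close to $h$, with $|h'-1|<1$, contradicting Lemma~\ref{lem:model}.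

\medskip
\textbf{Step 2.} \emph{In the situation of Step 1, $F_h$ has a wandering domain.} Write $f=F_h$, $G=G_h$, and take $\Delta$ so small that $G^j\to0$ uniformly
on $\Delta$. For $0\le i<n$ we have $f^{nj+i}=f^i\circ G^j+2\pi ikj\to\infty$ uniformly on $\Delta$ as $j\to\infty$. So
$\Delta\subset\mathcal F(f)$. Let $U$ be the component of $\mathcal F(f)$ containing $0$. Since $f^{nj}(0)=2\pi ikj$, we have
$2\pi ikj\in U_{nj}$.

Suppose $U$ is not wandering. Then $U_l=U_{l+p}$ for some $l\ge0$ and $p\ge1$, and this remains true for all larger $l$. Choosing $l=na$ and repeating $n$ times we get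
$V:=U_{na}=U_{na+np}$, a domain containing $2\pi ika$ and $2\pi ik(a+p)$. For $b\in\mathbb Z$, $2\pi ib$ is a superattracting fixed point of $G$, since $G$
commutes with $\tau$; let $B_b=\{z:G^j(z)\to2\pi ib\}$ be its basin. These sets are open and pairwise disjoint. As $V$ is connected and meets $B_{ka}$ and
$B_{k(a+p)}$, there is $\zeta\in V\cap\partial B_{ka}$. If $(G^j)$ were normal near $\zeta$, every limit
function would be identically $2\pi ika$ near $\zeta$, because it is so on the open set $B_{ka}$; then $\zeta\in B_{ka}$, which is impossible as $B_{ka}$ is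
open. So by Montel's theorem, for a neighborhood $W\subset V$ of $\zeta$, the set $\bigcup_jG^j(W)$ omits at most one point of
$\mathbb C$. On the other hand, $\mathcal F(f)$ is invariant under $\tau^{\pm1}$, as $f$ commutes with $\tau$, and
$f(\mathcal F(f))\subset\mathcal F(f)$; so $\bigcup_jG^j(W)\subset\mathcal F(f)$. This is impossible, because $f$ has infinitely many fixed points,
and they are repelling by Step 1 and so are not in $\mathcal F(f)$.

\medskip
\textbf{Step 3.} \emph{$(P_n)$ is not normal at any $h_0\neq0$ with $|h_0-1|=1$.} Suppose it is normal in a disc $V\ni h_0$ with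
$0\notin V$. By Lemma~\ref{lem:model}, $P_n(h)$ converges to a fixed point of $F_h$ for $h\in V$ with $|h-1|<1$. In particular, no subsequence tends to $\infty$ locally uniformly in $V$. By normality and Vitali's theorem,
$P_n\to\zeta$ locally uniformly in $V$ with $\zeta$ holomorphic. From $F_h(P_n(h))=P_{n+1}(h)$ we get $F_h(\zeta(h))=\zeta(h)$, that is,
$e^{-\zeta(h)}=h$ in $V$. For $h\in V$ with $|h-1|>1$ the fixed point $\zeta(h)$ is repelling, and the orbit $P_n(h)$ can converge to
it only if $P_n(h)=\zeta(h)$ for all large $n$. So for some $n$ the equality $P_n(h)=\zeta(h)$ holds for uncountably many $h\in V$, and thus $P_n\equiv\zeta$ in $V$.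
Then $e^{-P_n(h)}=h$ for $h\in V$, hence for all $h\in\mathbb C$. This is false at $h=0$.

\medskip
\textbf{Step 4.} \emph{Conclusion.} Let $|h_0-1|=1$. We may assume $h_0\neq0$, as $0$ is a limit of such points. Let $V\not\ni0$ be a small disc about
$h_0$. By Step 3 and Montel's theorem, the functions $P_n$, $n\ge1$, cannot all omit both $2\pi i$ and $-2\pi i$ in $V$. So
$P_n(h)=\pm2\pi i$ for some $h\in V$ and $n\ge1$. By Steps 1 and 2, $|h-1|>1$ and $F_h$ has a wandering domain. For $h=1+2\pi i$ we
have $P_1(h)=1-h=-2\pi i$, and Step 2 applies with $n=1$ and $k=-1$.\qed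

\begin{thebibliography}{9}
\bibitem{Berg} Bergweiler, Bull. AMS 29 (1993).
\bibitem{Hayman} Hayman, \emph{Meromorphic Functions}.
\bibitem{HW} Hurewicz--Wallman, \emph{Dimension Theory}.
\bibitem{Newton} \emph{Newton's Method And A Class Of Meromorphic Functions Without Wandering Domains},
http://analysis.math.uni-kiel.de/bergweiler/papers/22.pdf
\end{thebibliography}

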